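\title{The $u$-equations of a representation-finite algebra\\ and a polytope dual to the $\tau$-tilting fan}

\begin{abstract}
A representation-finite algebra $A$ with $n$ simple modules determines a system of polynomial equations, the $u$-equations, with one variable and one equation for each indecomposable module and each shifted indecomposable projective. We prove that the non-negative part of the solution set is homeomorphic, stratum by stratum, to a simple polytope whose inner normal fan is the $\tau$-tilting fan of $A$. The polytope is obtained from the cube $[0,1]^n$ by successively truncating faces of codimension two. We also show that the complex solution set is smooth, irreducible and rational of dimension $n$, and that the coordinate functions cut out a normal crossings divisor. The proof runs a matrix-reduction algorithm on two-term complexes of projective modules. Each step of the algorithm changes the equations by one monomial substitution, which on the non-negative part either changes nothing up to homeomorphism or truncates a face of codimension two.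
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The $\tau$-tilting fan and the $u$-equations}

Let $k$ be an algebraically closed field and let $A=k\Gamma/J$ be a basic finite-dimensional algebra, given by a quiver $\Gamma$ with vertices $1,\dots,n$ and an admissible ideal $J$; thus $A$ has $n$ isomorphism classes of simple modules. Modules are finite-dimensional and dimensions are taken over $k$. We assume throughout that $A$ is \emph{representation-finite}: there are only finitely many indecomposable modules up to isomorphism. Let $P_1,\dots,P_n$ be the indecomposable projective modules and $I_1,\dots,I_n$ the indecomposable injective modules.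

A presentation $P^1\to P^0\to M\to0$ by projective modules is \emph{minimal} if $P^0\to M$ and $P^1\to\ker(P^0\to M)$ are projective covers; it is unique up to isomorphism. Let $D=\operatorname{Hom}_k(-,k)$, and let $\nu=D\operatorname{Hom}_A(-,A)$ be the Nakayama functor, which is an equivalence from projective to injective modules with $\nu P_i=I_i$. The Auslander--Reiten translate of $M$ is $\tau M=\ker(\nu P^1\to\nu P^0)$, computed from the minimal presentation. A module $M$ is \emph{$\tau$-rigid} if $\operatorname{Hom}(M,\tau M)=0$.

We add $n$ formal objects $P_1[1],\dots,P_n[1]$, with the conventions $\tau P_i[1]=I_i$ and $\operatorname{Hom}(P_i[1],M)=0$ for every module $M$. Let $\mathcal I$ be the finite set consisting of the isomorphism classes of indecomposable modules and the $P_i[1]$. For $M,N\in\mathcal I$ put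
\[
c(M,N)=\dim\operatorname{Hom}(M,\tau N)+\dim\operatorname{Hom}(N,\tau M).
\]
The objects $M$ and $N$ are \emph{compatible} if $c(M,N)=0$, so $c$ measures how far they are from being compatible. An object is compatible with itself exactly when it is a $\tau$-rigid module or one of the $P_i[1]$. These objects are the vertices of a simplicial complex $\Delta(A)$, whose faces are the sets of pairwise compatible vertices.

For $M\in\mathcal I$ let $a_i(M)$ and $a_i'(M)$ be the multiplicities of $P_i$ in $P^0$ and in $P^1$, where $P^1\to P^0\to M\to0$ is the minimal presentation; for $M=P_i[1]$ take $P^1=P_i$ and $P^0=0$. The \emph{$g$-vector} of $M$ is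
\[
g_M=\sum_{i=1}^n\bigl(a_i(M)-a_i'(M)\bigr)e_i\in\mathbb Z^n ,
\]
so that $g_{P_i}=e_i$ and $g_{P_i[1]}=-e_i$. The \emph{$\tau$-tilting fan} in $\mathbb R^n$ consists of the cones spanned by the $g$-vectors of the faces of $\Delta(A)$; the elements of a face are the \emph{generators} of its cone. Since $A$ is representation-finite, this fan is complete.

Introduce a variable $u_M$ for each $M\in\mathcal I$. The \emph{$u$-equations} are
\begin{equation}\label{eq:u}
u_M+\prod_{N\in\mathcal I}u_N^{\,c(M,N)}=1\qquad(M\in\mathcal I),
\end{equation}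
where, here and below, a factor with exponent $0$ equals $1$. Let $\mathcal V\subseteq\mathbb C^{\mathcal I}$ be the variety that they cut out, and let $\mathcal V_{\ge0}$ and $\mathcal V_{>0}$ be the sets of points of $\mathcal V$ at which all $u_M$ are real and non-negative, respectively positive. For a cone $\sigma$ of the $\tau$-tilting fan, let $\mathcal V_{\ge0}^\sigma\subseteq\mathcal V_{\ge0}$ be the set where the variables of the generators of $\sigma$ vanish and all other variables are positive.

\subsection{The question}

The equations \eqref{eq:u} translate compatibility into vanishing. If $u_M=0$, then the product in the equation of $M$ equals $1$, so $u_N\ne0$ for every $N$ with $c(M,N)>0$. Hence the variables that vanish at a point of $\mathcal V$ are indexed by a face of $\Delta(A)$. On $\mathcal V_{\ge0}$ every coordinate lies in $[0,1]$, so $\mathcal V_{\ge0}$ is a compact set, decomposed into pieces indexed by cones, with larger cones imposing more vanishing conditions.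

For $A=k$ both equations read $u_{P_1}+u_{P_1[1]}=1$. The set $\mathcal V_{\ge0}$ is a segment, and its two endpoints correspond to the two rays of the fan in $\mathbb R$. For the semisimple algebra $A=k\times\dots\times k$ with $n$ factors, the only incompatible pairs are $\{P_i,P_i[1]\}$, with $c=1$; then $\mathcal V_{\ge0}$ is the cube $[0,1]^n$ and the fan is the fan of coordinate orthants. In both cases $\mathcal V_{\ge0}$ is a polytope \emph{dual to the fan}: its nonempty faces are in inclusion-reversing bijection with the cones. One is led to guess that this persists, although for general $A$ the system \eqref{eq:u} has as many equations as unknowns and even the dimension of $\mathcal V$ cannot be read off from it.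

Arkani-Hamed, Frost, Plamondon, Salvatori and Thomas proved that $\mathcal V_{\ge0}^\sigma$ is nonempty for each cone $\sigma$, and that $\mathcal V_{\ge0}$ is the disjoint union of the sets $\mathcal V_{\ge0}^\sigma$. The following conjecture is posed in \cite{talk}: \emph{each $\mathcal V_{\ge0}^\sigma$ is homeomorphic to an open ball, and $\mathcal V_{\ge0}$ is homeomorphic to a polytope dual to the $\tau$-tilting fan, by a homeomorphism that carries each $\mathcal V_{\ge0}^\sigma$ onto the relative interior of the face corresponding to $\sigma$.}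

\subsection{Results}

The conjecture holds for every representation-finite algebra $A$.

\begin{theorem}\label{thm:main}
There are a simple polytope $\mathsf Q\subset\mathbb R^n$ and a homeomorphism $h\colon\mathsf Q\to\mathcal V_{\ge0}$ such that $\mathsf Q$ is dual to the $\tau$-tilting fan, and $h$ maps the relative interior of the face corresponding to $\sigma$ onto $\mathcal V_{\ge0}^\sigma$, for every cone $\sigma$. In particular each $\mathcal V_{\ge0}^\sigma$ is homeomorphic to an open ball of dimension $n-\dim\sigma$.
\end{theorem}

To state the stronger form, recall two notions. The \emph{inner normal cone} of a face $G$ of a polytope $\mathsf Q\subset\mathbb R^n$ is the set of $g\in\mathbb R^n$ such that $\langle g,-\rangle$ attains its minimum over $\mathsf Q$ at every point of $G$; these cones form the \emph{inner normal fan}. Given a simplicial fan with chosen ray generators and a two-dimensional cone $\langle g,g'\rangle$ in it, the \emph{star subdivision} at $g+g'$ removes each cone $\langle g,g',g_1,\dots,g_r\rangle$ that has $\langle g,g'\rangle$ as a face and inserts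 the three cones generated by $g+g',g_1,\dots,g_r$ and at most one of $g,g'$.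

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(a)] The polytope $\mathsf Q$ can be chosen so that its inner normal fan is the $\tau$-tilting fan, and so that it is obtained from $[0,1]^n$ by successively truncating faces of codimension two. Hence the $\tau$-tilting fan is obtained from the fan of coordinate orthants by successive star subdivisions of two-dimensional cones $\langle g,g'\rangle$ at $g+g'$.
\item[(b)] On $\mathcal V$ one has $U_i+U_i'=1$ for $U_i=\prod_Mu_M^{a_i(M)}$ and $U_i'=\prod_Mu_M^{a_i'(M)}$. The positive part $\mathcal V_{>0}$ is an analytic submanifold of $\mathbb R^{\mathcal I}$, and $u\mapsto(U_1,\dots,U_n)$ is a real-analytic isomorphism $\mathcal V_{>0}\to(0,1)^n$.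
\item[(c)] The scheme over $\mathbb C$ defined by the $u$-equations is smooth, irreducible and rational of dimension $n$. At every point the differentials of the $u_M$ vanishing there are linearly independent, so $\bigcup_M\{u_M=0\}$ is a normal crossings divisor and each $\{u_M=0\}$ is smooth. For $S\subseteq\mathcal I$, there is a point of $\mathcal V$ whose set of vanishing coordinates is exactly $S$ if and only if $S$ is the set of generators of a cone of the $\tau$-tilting fan.
\end{enumerate}
\end{theorem}

The proof connects the semisimple case to $A$ by a chain of elementary steps, each adding one variable. Section~\ref{sec:examples} shows the two possible effects of a step on two small algebras. Section~\ref{sec:reduction} contains all the representation theory: it produces the chain of steps (Proposition~\ref{prop:chain}). The remaining sections use only that proposition. Section~\ref{sec:step} solves the new equations in terms of the old ones, Sections~\ref{sec:truncation} and~\ref{sec:polytope} follow the non-negative part, and Section~\ref{sec:complex} follows the complex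 variety. The argument does not use the theorem of Arkani-Hamed, Frost, Plamondon, Salvatori and Thomas quoted above; it recovers it (Lemma~\ref{lem:zeros}).

\section{Two small algebras}\label{sec:examples}

\subsection{Type $A_2$: a pentagon from a square}\label{ss:A2}

Let $A$ be the path algebra of type $A_2$, with $P_2$ simple and $P_2=\operatorname{rad}P_1$. The indecomposable modules are $P_1$, $P_2$ and $S=P_1/P_2$, and $I_1=S$, $I_2=P_1$. Apart from scalar endomorphisms, the only nonzero maps are the multiples of $P_2\to P_1$ and of $P_1\to S$. The minimal presentation of $S$ is $P_2\to P_1$, so $g_S=e_1-e_2$ and $\tau S=\ker(I_2\to I_1)=P_2$. Listing the nonzero maps into $\tau S=P_2$, $\tau P_1[1]=S$ and $\tau P_2[1]=P_1$ gives five incompatible pairs, each with $c=1$: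
\[
\{S,P_2\},\quad\{P_1[1],P_1\},\quad\{P_1[1],S\},\quad\{P_2[1],P_1\},\quad\{P_2[1],P_2\}.
\]
The $u$-equations are
\begin{gather*}
u_{P_1[1]}+u_{P_1}u_S=1,\qquad u_{P_2}+u_{P_2[1]}u_S=1,\qquad u_S+u_{P_1[1]}u_{P_2}=1,\\
u_{P_1}+u_{P_1[1]}u_{P_2[1]}=1,\qquad u_{P_2[1]}+u_{P_2}u_{P_1}=1 .
\end{gather*}
Put $x=u_{P_1}u_S$ and $y=u_{P_2[1]}u_S$. The first two equations say $u_{P_1[1]}=1-x$ and $u_{P_2}=1-y$; these are the equations of the semisimple algebra $k\times k$ in the variables $x,u_{P_1[1]},y,u_{P_2}$. The third gives $u_S=x+y-xy$. With $s=u_{P_1}$ and $s'=u_{P_2[1]}$ the last two become a linear system,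
\[
s+(1-x)s'=1,\qquad(1-y)s+s'=1,
\]
whose determinant is $u_S$. Multiplying by the adjugate matrix gives $u_Ss=x$ and $u_Ss'=y$, so every solution $(x,y,s,s')$ of the linear system comes from a point of $\mathcal V$.

On $\mathcal V_{\ge0}$ the point $(x,y)$ lies in the square $[0,1]^2$, where $x+y-xy$ vanishes only at the corner $(0,0)$. Away from the corner, $(s,s')$ is determined by $(x,y)$. Over the corner the system reduces to $s+s'=1$, a segment. So $\mathcal V_{\ge0}$ is the square with one corner replaced by a segment, and polar coordinates show how the segment is attached. Write $x=r\rho$, $y=(1-r)\rho$ with $\rho=x+y$ and $r\in[0,1]$. Then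
\[
u_S=\rho\bigl(1-r(1-r)\rho\bigr),\qquad s=\frac{r}{1-r(1-r)\rho},\qquad s'=\frac{1-r}{1-r(1-r)\rho},
\]
and the denominator is at least $\frac12$. These formulas remain valid at $\rho=0$, where $s=r$: the points of the segment are the directions in which one can approach the corner. Thus $\mathcal V_{\ge0}$ is homeomorphic to $\{(x,y,r)\in[0,1]^3: x=r(x+y)\}$. This set is in turn homeomorphic to the pentagon $\{(x,y)\in[0,1]^2:x+y\ge\varepsilon\}$ with $\varepsilon<\frac12$: slide along the rays of constant $r$, stretching the range $\varepsilon\le\rho\le2\varepsilon$ to the range $0\le\rho\le2\varepsilon$. In the coordinates $U_1=x$, $U_2=1-y$ of Theorem~\ref{thm:strong}(b), the new edge has inner normal $e_1-e_2=g_S$; see Figure~\ref{fig:pentagon}.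

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed] (0,1.3)--(0,2)--(0.7,2);
\draw[thick] (0,0)--(2,0)--(2,2)--(0.7,2)--(0,1.3)--cycle;
\node[left] at (0,0.65) {$P_1$};
\node[below] at (1,0) {$P_2$};
\node[right] at (2,1) {$P_1[1]$};
\node[above] at (1.35,2) {$P_2[1]$};
\node at (0.55,1.45) {$S$};
\draw[->,thick] (6,1)--(7.2,1) node[right] {$g_{P_1}$};
\draw[->,thick] (6,1)--(6,2.2) node[above] {$g_{P_2}$};
\draw[->,thick] (6,1)--(4.8,1) node[left] {$g_{P_1[1]}$};
\draw[->,thick] (6,1)--(6,-0.2) node[below] {$g_{P_2[1]}$};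
\draw[->,thick] (6,1)--(7.2,-0.2) node[right] {$g_S$};
\end{tikzpicture}
\caption{The path algebra of type $A_2$. Left: the square with coordinates $(U_1,U_2)$, truncated at the corner where the edges $P_1$ and $P_2[1]$ meet; the edge labeled $M$ corresponds to $u_M=0$. Right: the inner normal fan of the pentagon, which is the $\tau$-tilting fan; the new ray is spanned by $g_S=g_{P_1}+g_{P_2[1]}$.}
\label{fig:pentagon}
\end{figure}

\subsection{The dual numbers: a step that truncates nothing}\label{ss:dual}

Let $A=k[\alpha]/(\alpha^2)$, with projective module $P=A$, which is also injective, and simple module $S$. The minimal presentation of $S$ is $\alpha\colon P\to P$, so $\tau S=S$ and $S$ is not $\tau$-rigid. We find $c(S,S)=2$, $c(P,S)=c(S,P[1])=1$, $c(P,P[1])=2$, and the equations are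
\[
u_P+u_Su_{P[1]}^2=1,\qquad u_{P[1]}+u_Su_P^2=1,\qquad u_S+u_S^2u_Pu_{P[1]}=1 .
\]
Put $x=u_Pu_S$ and $y=u_{P[1]}u_S$. The equations become $u_P+yu_{P[1]}=1$, $xu_P+u_{P[1]}=1$ and $u_S=1-xy$. The first two are again a linear system with determinant $u_S$, and the adjugate matrix gives $u_Su_P=1-y$. Hence $x+y=1$, which is the equation of $A=k$, and
\[
u_S=1-x+x^2,\qquad u_P=\frac{x}{1-x+x^2},\qquad u_{P[1]}=\frac{1-x}{1-x+x^2}.
\]
Here $x$ and $y$ have no common zero. The set $\mathcal V_{\ge0}$ is the segment $0\le x\le1$, on which $u_S\ge\frac34$, while $\mathcal V$ is the affine line without the two roots of $1-x+x^2$.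

In both examples a non-projective module $S$ is assembled from two objects $v,v'$, and the substitution $u_v\mapsto u_vu_S$, $u_{v'}\mapsto u_{v'}u_S$ relates the equations with $S$ to those without $S$. We now show that every $A$ is reached by finitely many steps of this form.

\section{Building the form $c$ in elementary steps}\label{sec:reduction}

\subsection{Elementary extensions}

Let $V$ be a finite set and $c\colon V\times V\to\mathbb Z_{\ge0}$ a symmetric function, extended to a bilinear form on $\mathbb Z^V$. Let $v\ne v'$ be elements of $V$. The \emph{elementary extension of $(V,c)$ at $\{v,v'\}$ with new element $z$} is the pair $(V',c')$ with $V'=V\sqcup\{z\}$ and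
\begin{equation}\label{eq:ext-form}
c'(x,y)=c(Fx,Fy)+\begin{cases}1&\text{if }\{x,y\}=\{v,v'\},\\0&\text{otherwise,}\end{cases}
\end{equation}
where $F\colon\mathbb Z^{V'}\to\mathbb Z^V$ is the linear map with $F(w)=w$ for $w\in V$ and $F(z)=v+v'$. In words, $z$ behaves like $v$ and $v'$ together, and $v$ and $v'$ become incompatible.

Let $V_0=\{P_1,\dots,P_n,P_1[1],\dots,P_n[1]\}\subseteq\mathcal I$. For $M\in\mathcal I$ let
\[
\operatorname{cl}(M)=\sum_i a_i(M)\,P_i+\sum_ia_i'(M)\,P_i[1]\in\mathbb Z^{V_0}
\]
record the two terms of the minimal presentation; note that $\operatorname{cl}(w)=w$ for $w\in V_0$.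

\begin{proposition}\label{prop:chain}
There are subsets $V_0\subset V_1\subset\dots\subset V_T=\mathcal I$ and symmetric functions $c_t\colon V_t\times V_t\to\mathbb Z_{\ge0}$ such that
\begin{enumerate}
\item[(i)] $c_0(P_i,P_i[1])=1$ for all $i$, and $c_0$ vanishes on all other pairs;
\item[(ii)] for each $t<T$, the pair $(V_{t+1},c_{t+1})$ is the elementary extension of $(V_t,c_t)$ at some $\{v,v'\}$ with some new element $z$, and $\operatorname{cl}(z)=\operatorname{cl}(v)+\operatorname{cl}(v')$; in particular $g_z=g_v+g_{v'}$;
\item[(iii)] $c_T=c$.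
\end{enumerate}
\end{proposition}

For type $A_2$ one takes $T=1$, $\{v,v'\}=\{P_2[1],P_1\}$ and $z=S$; formula \eqref{eq:ext-form} adds the incompatible pairs $\{P_2[1],P_1\}$, $\{S,P_2\}$ and $\{S,P_1[1]\}$ to those of $c_0$, as found in Section~\ref{ss:A2}. For the dual numbers one takes $\{v,v'\}=\{P[1],P\}$, and \eqref{eq:ext-form} gives $c_1(P,P[1])=1+1$ and $c_1(S,S)=2c_0(P,P[1])=2$.

The rest of this section proves the proposition. We first express $c$ through a category of matrices over the radical of $A$, and then reduce these matrices to normal form one layer at a time.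

\subsection{Krull--Schmidt categories}

We write $\hom$ for $\dim\operatorname{Hom}$. An additive $k$-linear category with finite-dimensional Hom spaces in which idempotents split is \emph{Krull--Schmidt}: every object is a finite direct sum of indecomposables, uniquely up to isomorphism and order, and indecomposables have local endomorphism rings. Let $\mathcal K$ be such a category, with a finite set $V=V(\mathcal K)$ of representatives of the indecomposables. The \emph{radical} of $\mathcal K$ is the ideal of morphisms all of whose entries between indecomposable summands are non-isomorphisms. If $f\in\operatorname{rad}(X,X)$, then $1+f$ is invertible. For $\Lambda=\operatorname{End}(\bigoplus_{w\in V}w)$, the radical of $\mathcal K$ restricts to the Jacobson radical of $\Lambda$, which is nilpotent. Since $k$ is algebraically closed, $\operatorname{End}(w)=k1\oplus\operatorname{rad}(w,w)$ for $w\in V$, and $\Lambda/\operatorname{rad}\Lambda=k^V$. For $w\in V$, the functor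
\[
X\mapsto X_w=\operatorname{Hom}(w,X)/\operatorname{rad}(w,X),\qquad f\mapsto f_w,
\]
to vector spaces kills radical morphisms. For $X=\bigoplus_ww^{n_w}$ we have $X_w=k^{n_w}$, and $f_w$ is the $(w,w)$-block of $f$ reduced modulo the radical. In the category $\operatorname{proj}A$ of projective modules, a map $P\to Q$ is radical if and only if its image lies in $\operatorname{rad}Q$.

\subsection{Radical maps between projectives}\label{ss:radical}

Let $\mathcal C$ be the category whose objects are the radical maps $m\colon P^1\to P^0$ between projective modules, and whose morphisms from $m\colon P^1\to P^0$ to $m'\colon Q^1\to Q^0$ are the pairs $(f^1,f^0)$ with $f^0m=m'f^1$.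

The indecomposable objects of $\mathcal C$ are the minimal presentations of the indecomposable modules and the maps $P_i\to0$; we identify them with the elements of $\mathcal I$, with $P_i\to 0$ corresponding to $P_i[1]$. Indeed, let $m$ be radical with cokernel $L$. Then $P^0\to L$ is a projective cover, and the surjection $P^1\to\operatorname{im}m$ is the direct sum of a projective cover and a map $Q\to0$. So $m$ is the direct sum of the minimal presentation of $L$ and $Q\to 0$, and minimal presentations are additive in $L$. Conversely, suppose that the minimal presentation of an indecomposable $L$ is a direct sum of two objects. One of them has zero cokernel; being radical and surjective, it has the form $Q\to0$, and minimality forces $Q=0$.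

For $m,m'$ as above let $\mathsf e(m,m')$ be the dimension of the cokernel of
\begin{equation}\label{eq:hom-complex}
\operatorname{Hom}(P^1,Q^1)\oplus\operatorname{Hom}(P^0,Q^0)\to\operatorname{Hom}(P^1,Q^0),\qquad(f^1,f^0)\mapsto f^0m-m'f^1 .
\end{equation}
The kernel of this map is $\operatorname{Hom}_{\mathcal C}(m,m')$. Therefore
\begin{equation}\label{eq:chiA}
\hom_{\mathcal C}(m,m')-\mathsf e(m,m')=\chi_A:=\hom(P^1,Q^1)+\hom(P^0,Q^0)-\hom(P^1,Q^0),
\end{equation}
and the right side depends only on the terms of $m$ and $m'$; it is a bilinear form on $\mathbb Z^{V_0}$.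

\begin{lemma}\label{lem:e}
For $M,N\in\mathcal I$ we have $\mathsf e(M,N)=\dim\operatorname{Hom}(N,\tau M)$, and hence $c(M,N)=\mathsf e(M,N)+\mathsf e(N,M)$.
\end{lemma}

\begin{proof}
Let $m,m'$ represent $M,N$, and let $L'=\operatorname{coker}m'$. Since $P^1$ is projective, the quotient of $\operatorname{Hom}(P^1,Q^0)$ by $m'\operatorname{Hom}(P^1,Q^1)$ is $\operatorname{Hom}(P^1,L')$. Since $P^0$ is projective, $\operatorname{Hom}(P^0,Q^0)\to\operatorname{Hom}(P^0,L')$ is onto. So the cokernel of \eqref{eq:hom-complex} is the cokernel of $\operatorname{Hom}(P^0,L')\to\operatorname{Hom}(P^1,L')$. The natural isomorphism $D\operatorname{Hom}(P,L')\cong\operatorname{Hom}(L',\nu P)$ for projective $P$ identifies its dual with the kernel of $\operatorname{Hom}(L',\nu P^1)\to\operatorname{Hom}(L',\nu P^0)$, which is $\operatorname{Hom}(L',\ker(\nu P^1\to\nu P^0))$. Now $\ker(\nu P^1\to\nu P^0)=\tau M$, also for $M=P_i[1]$, where it equals $\nu P_i=I_i$. Finally $L'=N$ if $N$ is a module, and $L'=0$ if $N=P_j[1]$, in agreement with the convention $\operatorname{Hom}(P_j[1],-)=0$.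
\end{proof}

\subsection{Categories of lifts}

We want to classify radical maps $m$ first modulo a large subspace, then modulo smaller and smaller ones, and to watch how an approximation to $\mathsf e$ changes. One difficulty dictates the framework. Suppose that $m=m_0+m_1$ and $m'=m_0'+m_1'$, where $m_0,m_0'$ have been put in normal form modulo a subspace containing $m_1,m_1'$. The condition $f^0m=m'f^1$ reads
\[
f^0m_1-m_1'f^1=m_0'f^1-f^0m_0,
\]
and the right side need not vanish. So the remaining problem is inhomogeneous in $(m_1,m_1')$, and is no longer of the original form. The following class of problems is closed under the reduction.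

A \emph{$\mathcal K$-bimodule} is a bilinear functor $E$ from $\mathcal K^{\mathrm{op}}\times\mathcal K$ to finite-dimensional vector spaces; for $\xi\in E(X,Y)$ and morphisms $f\colon W\to X$, $g\colon Y\to Z$ we write $\xi f$ and $g\xi$ for the actions. Evaluating at $\bigoplus_{w\in V}w$ identifies $\mathcal K$-bimodules with finite-dimensional $\Lambda$-$\Lambda$-bimodules over $k$. Let
\[
0\to B\to E\xrightarrow{\ \pi\ }\operatorname{Hom}_{\mathcal K}\to0
\]
be an exact sequence of bimodules. The \emph{category of lifts} $\mathcal C(E)$ has as objects the pairs $(X,a)$ with $a\in E(X,X)$ and $\pi(a)=1_X$. Its morphisms $(X,a)\to(Y,b)$ are the $f\in\operatorname{Hom}_{\mathcal K}(X,Y)$ with $bf=fa$ in $E(X,Y)$.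

The category $\mathcal C$ is of this form. Let $\mathcal K_0=\operatorname{proj}A\times\operatorname{proj}A$, with objects $X=(P^1,P^0)$; its indecomposables $(0,P_i)$ and $(P_i,0)$ are identified with $P_i$ and $P_i[1]$, so that $V(\mathcal K_0)=V_0$. For $Y=(Q^1,Q^0)$ let $B_0(X,Y)=\operatorname{rad}(P^1,Q^0)$, on which morphisms act through $f^1$ on the right and $g^0$ on the left, and let $E_0=B_0\oplus\operatorname{Hom}_{\mathcal K_0}$. A lift of $1_X$ is a pair $(m,1_X)$ with $m\in\operatorname{rad}(P^1,P^0)$, and $(m',1)f=f(m,1)$ means $m'f^1=f^0m$. So $\mathcal C(E_0)=\mathcal C$.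

\begin{lemma}\label{lem:lifts}
\begin{enumerate}
\item[(a)] $\mathcal C(E)$ is Krull--Schmidt, and a morphism of $\mathcal C(E)$ is invertible if and only if it is invertible in $\mathcal K$.
\item[(b)] Every object $(w,a)$ with $w\in V$ is indecomposable, and $\mathcal C(E)$ has at least $|V|$ isomorphism classes of indecomposables.
\item[(c)] If $B=0$, the forgetful functor $\mathcal C(E)\to\mathcal K$ is an isomorphism of categories.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The category is additive with finite-dimensional Hom spaces, and $bf=fa$ implies $af^{-1}=f^{-1}b$ when $f$ is invertible in $\mathcal K$. Let $f\in\operatorname{End}(X,a)$ be idempotent, and write $f=ip$ with $pi=1_{X_1}$ in $\mathcal K$. Put $a_1=pai$, so that $\pi(a_1)=pi=1$. Then $ai=afi=fai=ia_1$ and $pa=pfa=paf=a_1p$. So $i$ and $p$ are morphisms between $(X_1,a_1)$ and $(X,a)$, and $f$ splits in $\mathcal C(E)$.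

(b) The ring $\operatorname{End}(w,a)$ is a subring of the local ring $\operatorname{End}_{\mathcal K}(w)$, so its only idempotents are $0$ and $1$. Each $w$ has a lift because $\pi$ is onto, and lifts of different $w$ are not isomorphic.

(c) If $\pi$ is an isomorphism, then $1_X$ has a unique lift and the condition $bf=fa$ always holds.
\end{proof}

For objects $(X,a)$ and $(Y,b)$ consider the linear map
\[
\partial\colon\operatorname{Hom}_{\mathcal K}(X,Y)\to B(X,Y),\qquad\partial f=bf-fa .
\]
It takes values in $B$ because $\pi(bf-fa)=f-f=0$, and its kernel is $\operatorname{Hom}_{\mathcal C(E)}$. Let $\operatorname{ext}_E$ be the dimension of its cokernel. Then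
\begin{equation}\label{eq:euler}
\hom_{\mathcal C(E)}-\operatorname{ext}_E=\chi_E(X,Y):=\hom_{\mathcal K}(X,Y)-\dim B(X,Y),
\end{equation}
and $\chi_E$ is additive in $X$ and in $Y$, so it is a bilinear form on $\mathbb Z^V$.

\subsection{One reduction step}

Assume that $B\ne0$. Choose a maximal subbimodule $B_1\subsetneq B$, so that $\bar B=B/B_1$ is simple. The subbimodule $(\operatorname{rad}\Lambda)\bar B$ is either $0$ or $\bar B$, and the second is excluded by nilpotence; the same holds on the right. So $\bar B$ is a simple $k^V$-$k^V$-bimodule. It is therefore one-dimensional: there are $v,v'\in V$ such that $\bar B(v,v')=k$ and $\bar B(w,w')=0$ for all other pairs in $V$. The bimodule $(X,Y)\mapsto\operatorname{Hom}_k(X_v,Y_{v'})$ has the same description, so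
\[
\bar B(X,Y)=\operatorname{Hom}_k(X_v,Y_{v'}),\qquad g\,\mu\,f=g_{v'}\circ\mu\circ f_v .
\]

Let $\bar E=E/B_1$, an extension of $\operatorname{Hom}_{\mathcal K}$ by $\bar B$, and let $\mathcal K'=\mathcal C(\bar E)$. This is the problem modulo $B_1$, and it becomes the new base category. Write $\bar\xi$ for the image of $\xi\in E$ in $\bar E$. For $X'=(X,a)$ and $Y'=(Y,b)$ in $\mathcal K'$ put
\[
E'(X',Y')=\{\xi\in E(X,Y):\ \bar\xi=b\,\pi(\xi)=\pi(\xi)\,a\ \text{in }\bar E(X,Y)\},\qquad\pi'(\xi)=\pi(\xi).
\]

\begin{lemma}\label{lem:Eprime}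
$E'$ is a $\mathcal K'$-bimodule, and $\pi'\colon E'\to\operatorname{Hom}_{\mathcal K'}$ is surjective with kernel $B'(X',Y')=B_1(X,Y)$. There is an isomorphism $\mathcal C(E')\cong\mathcal C(E)$ compatible with the forgetful functors to $\mathcal K$. Moreover
\begin{equation}\label{eq:chi-step}
\chi_{E'}(X',Y')=\chi_E(X,Y)+\operatorname{ext}_{\bar E}(X',Y').
\end{equation}
\end{lemma}

\begin{proof}
Let $\xi\in E'(X',Y')$. For $f\colon(W,a_0)\to(X,a)$ in $\mathcal K'$, that is $af=fa_0$, we have $\overline{\xi f}=b\,\pi(\xi)f=b\,\pi(\xi f)$ and $\overline{\xi f}=\pi(\xi)af=\pi(\xi f)a_0$. For $g\colon(Y,b)\to(Z,b_0)$, that is $b_0g=gb$, we have $\overline{g\xi}=gb\,\pi(\xi)=b_0\,\pi(g\xi)$ and $\overline{g\xi}=g\pi(\xi)a=\pi(g\xi)a$. So $E'$ is closed under both actions.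

The map $\pi'$ takes values in $\operatorname{Hom}_{\mathcal K'}(X',Y')$ because $b\pi(\xi)=\pi(\xi)a$. Given $g$ with $bg=ga$, let $\xi\in E(X,Y)$ be any lift of $bg$; then $\pi(\xi)=g$ and $\xi\in E'(X',Y')$. An element $\xi\in E'$ with $\pi(\xi)=0$ has $\bar\xi=0$, and conversely $B_1(X,Y)\subseteq E'(X',Y')$; this gives the kernel.

An object of $\mathcal C(E')$ is a triple $((X,a),\xi)$ with $\xi\in E(X,X)$, $\pi(\xi)=1$ and $\bar\xi=a$. This is the same as an object $(X,\xi)$ of $\mathcal C(E)$. The morphisms agree because $\xi'f=f\xi$ implies $\bar\xi'f=f\bar\xi$. Finally, \eqref{eq:euler} for $\bar E$ gives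
\[
\chi_{E'}(X',Y')=\hom_{\mathcal K'}(X',Y')-\dim B_1(X,Y)=\hom_{\mathcal K}(X,Y)-\dim\bar B(X,Y)+\operatorname{ext}_{\bar E}(X',Y')-\dim B_1(X,Y),
\]
which is \eqref{eq:chi-step}.
\end{proof}

It remains to determine $\mathcal K'$ and $\operatorname{ext}_{\bar E}$; this is linear algebra over $k$. Fix lifts $a_w\in\bar E(w,w)$ of $1_w$ for $w\in V$. Up to isomorphism we may restrict to objects $X=\bigoplus_ww^{n_w}$, and such an $X$ has the diagonal lift $a_X$. The objects of $\mathcal K'$ over $X$ are the pairs $(X,a_X+\mu)$ with $\mu\in\bar B(X,X)$; we denote them by $(X;\mu)$. For $(X;\mu)$ and $(Y;\mu')$ we have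
\[
\partial f=\partial_0f+\mu'f_v-f_{v'}\mu,\qquad\partial_0f:=a_Yf-fa_X .
\]
The map $\partial_0$ is computed entry by entry, and an entry in $\operatorname{Hom}(w,w')$ contributes an element of $\bar B(w,w')$, which is zero unless $(w,w')=(v,v')$. So $\partial_0$ is determined by one linear form
\[
\theta\colon\operatorname{Hom}_{\mathcal K}(v,v')\to\bar B(v,v')=k,\qquad\theta(f)=a_{v'}f-fa_v,
\]
and $\theta(1_v)=0$ if $v=v'$.

\begin{lemma}\label{lem:cases}
Assume that $\mathcal C(E)$ has finitely many isomorphism classes of indecomposables.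
\begin{enumerate}
\item[(A)] If $\theta\ne0$, then the indecomposables of $\mathcal K'$ are the objects $(w;0)$, $w\in V$. Under the resulting identification $V(\mathcal K')=V$ we have $\chi_{E'}=\chi_E$, and $\sum_{w,w'}\dim B'(w,w')=\sum_{w,w'}\dim B(w,w')-1$.
\item[(B)] If $\theta=0$, then $v\ne v'$, and the indecomposables of $\mathcal K'$ are the objects $(w;0)$, $w\in V$, and $z=(v\oplus v';1)$. With $V(\mathcal K')=V\sqcup\{z\}$, $F(w)=w$ and $F(z)=v+v'$, we have for $x,y\in V(\mathcal K')$
\begin{equation}\label{eq:caseB}
\chi_{E'}(x,y)=\chi_E(Fx,Fy)+\delta_{x,v}\,\delta_{y,v'} .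
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(A) The space $\operatorname{Hom}(v,v')$ equals $\operatorname{rad}(v,v')$ if $v\ne v'$ and $k1\oplus\operatorname{rad}(v,v)$ if $v=v'$. In both cases there is $f_0\in\operatorname{rad}(v,v')$ with $\theta(f_0)=1$. For $\varphi\in\operatorname{Hom}_k(X_v,Y_{v'})$, regarded as a matrix, let $f^\varphi\colon X\to Y$ have the block $\varphi\otimes f_0$ from the $v$-part of $X$ to the $v'$-part of $Y$ and zero elsewhere. Then $f^\varphi$ is radical and $\partial_0f^\varphi=\varphi$. Radical morphisms annihilate $\bar B$, so $\partial f^\varphi=\varphi$ for all $(X;\mu)$ and $(Y;\mu')$. Thus $\partial$ is onto and $\operatorname{ext}_{\bar E}=0$. For $Y=X$ and $f=f^\mu$ we have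
\[
a_X(1+f)-(1+f)(a_X+\mu)=\partial_0f-\mu-f\mu=0,
\]
so $1+f$ is an isomorphism $(X;\mu)\to(X;0)=\bigoplus_w(w;0)^{n_w}$. The objects $(w;0)$ are indecomposable by Lemma~\ref{lem:lifts}(b). The two formulas follow from \eqref{eq:chi-step} and from $B'(w,w')=B_1(w,w')$.

(B) Now $\partial f=\mu'f_v-f_{v'}\mu$, so $f$ is a morphism $(X;\mu)\to(Y;\mu')$ if and only if $\mu'f_v=f_{v'}\mu$.

Suppose $v=v'$. An isomorphism $(v;\lambda)\to(v;\lambda')$ with $\lambda,\lambda'\in k$ has $f_v\in k^\times$ and $\lambda'f_v=f_v\lambda$, so $\lambda=\lambda'$. Lift each $a_v+\lambda$ to $E(v,v)$. This gives objects of $\mathcal C(E)$ over $v$, which are indecomposable by Lemma~\ref{lem:lifts}(b) and pairwise non-isomorphic because their images in $\mathcal K'$ are. Since $k$ is infinite, this contradicts the assumption. So $v\ne v'$.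

Because $v\ne v'$, any pair of base changes in $X_v$ and $X_{v'}$ is induced by an automorphism of $X$, namely scalar matrices on the $v$-part and on the $v'$-part. Bringing $\mu\colon X_v\to X_{v'}$ to rank normal form shows that $(X;\mu)$ is a direct sum of copies of the $(w;0)$ and of $z$. If $z$ were decomposable, its summands would lie over $v$ and $v'$; as $\bar B(v,v)=\bar B(v',v')=0$, there would be an isomorphism $f\colon z\to(v\oplus v';0)$, and $0=f_{v'}\cdot1$ would contradict the invertibility of $f_{v'}$.

For the same reason, $f\mapsto(f_v,f_{v'})$ maps $\operatorname{Hom}(X,Y)$ onto $\operatorname{Hom}_k(X_v,Y_v)\times\operatorname{Hom}_k(X_{v'},Y_{v'})$. So the image of $\partial$ consists of all maps $\mu'\beta-\beta'\mu$ with $\beta,\beta'$ linear. We claim that $\operatorname{coker}\partial\cong\operatorname{Hom}_k(\ker\mu,\operatorname{coker}\mu')$. Restricting $\varphi\colon X_v\to Y_{v'}$ to $\ker\mu$ and projecting to $\operatorname{coker}\mu'$ defines a surjection onto this space that kills the image of $\partial$. Conversely, if $\varphi(\ker\mu)\subseteq\operatorname{im}\mu'$,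 choose $\beta$ with $\mu'\beta=\varphi$ on $\ker\mu$; then $\mu'\beta-\varphi$ vanishes on $\ker\mu$, so it has the form $\beta'\mu$. This proves the claim. Among the indecomposables, only $(v;0)$ has $\ker\mu\ne0$ and only $(v';0)$ has $\operatorname{coker}\mu\ne0$, and both spaces are one-dimensional. So $\operatorname{ext}_{\bar E}(x,y)=\delta_{x,v}\delta_{y,v'}$, and \eqref{eq:chi-step} gives \eqref{eq:caseB}.
\end{proof}

Case (A) is the situation in which a new parameter can be removed by an automorphism, as in $\alpha+\lambda\alpha^2=\alpha(1+\lambda\alpha)$ over $k[\alpha]/(\alpha^3)$. Case (B) creates a new indecomposable.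

\subsection{Proof of Proposition~\ref{prop:chain}}

Start from $(\mathcal K_0,E_0)$ and apply the reduction step as long as the kernel bimodule is nonzero. This gives pairs $(\mathcal K_j,E_j)$ with $\mathcal C(E_j)\cong\mathcal C$, so the hypothesis of Lemma~\ref{lem:cases} holds at every stage. By Lemma~\ref{lem:lifts}(b), $|V(\mathcal K_j)|\le|\mathcal I|$, so case (B) occurs finitely often. A step of type (A) lowers the total dimension of the kernel bimodule, so only finitely many such steps can occur in a row. Hence the process stops at some $j=J$ with $B_J=0$. By Lemmas~\ref{lem:lifts}(c) and~\ref{lem:Eprime}, $\mathcal K_J\cong\mathcal C(E_J)\cong\mathcal C$, compatibly with the forgetful functors to $\mathcal K_0$, and $\chi_{E_J}=\hom_{\mathcal C}$.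

Lemma~\ref{lem:cases} gives inclusions $V(\mathcal K_0)\subseteq V(\mathcal K_1)\subseteq\dots\subseteq V(\mathcal K_J)=\mathcal I$ that do not change the underlying object in $\mathcal K_0$. The class in $\mathbb Z^{V_0}$ of the object underlying $M\in\mathcal I$ is $\operatorname{cl}(M)$. In particular $(0,P_i)$ and $(P_i,0)$ are sent to $0\to P_i$ and $P_i\to0$, in agreement with the inclusion $V_0\subseteq\mathcal I$. In case (B), $z$ lies over $v\oplus v'$, so $\operatorname{cl}(z)=\operatorname{cl}(v)+\operatorname{cl}(v')$.

Guided by \eqref{eq:chiA}, define a bilinear form on $\mathbb Z^{V(\mathcal K_j)}$ by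
\[
\mathsf e_j(x,y)=\chi_{E_j}(x,y)-\chi_A(\operatorname{cl}x,\operatorname{cl}y).
\]
At the last stage $\mathsf e_J=\mathsf e$ by \eqref{eq:chiA}. At the first stage
\[
\mathsf e_0(X,Y)=\hom(P^1,Q^0)-\dim\operatorname{rad}(P^1,Q^0)=\sum_i[P^1:P_i]\,[Q^0:P_i],
\]
where the brackets denote multiplicities. So $\mathsf e_0(P_i[1],P_i)=1$ and all other values on $V_0\times V_0$ are $0$. A step of type (A) changes neither the set nor the form. In a step of type (B) we have $\operatorname{cl}\circ F=\operatorname{cl}$, so \eqref{eq:caseB} gives $\mathsf e_{j+1}(x,y)=\mathsf e_j(Fx,Fy)+\delta_{x,v}\delta_{y,v'}$; in particular all values stay non-negative. Discard the steps of type (A), renumber, and put $c_t(x,y)=\mathsf e_t(x,y)+\mathsf e_t(y,x)$. Since $v\ne v'$, the sum $\delta_{x,v}\delta_{y,v'}+\delta_{y,v}\delta_{x,v'}$ is the correction term in \eqref{eq:ext-form}. This proves (i) and (ii), and (iii) is Lemma~\ref{lem:e}. \qed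

\begin{remark}
Representation-finiteness was used to exclude $v=v'$ in case (B) and to stop the process. For the Kronecker algebra, with $\operatorname{rad}(P_2,P_1)=k\alpha\oplus k\beta$ and $\operatorname{End}(P_i)=k$, the maps $\alpha+\lambda\beta$ are pairwise non-isomorphic; this is the kind of family that the case $v=v'$ would produce. That $k$ is algebraically closed was used to make $\bar B$ one-dimensional, to compute $\mathsf e_0$, and to have infinitely many scalars $\lambda$.
\end{remark}

\section{The $u$-equations under an elementary extension}\label{sec:step}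

For a pair $(V,c)$ let $X(V,c)\subseteq\mathbb A^V$ be the scheme defined by
\[
u_w+p_w=1\quad(w\in V),\qquad p_w=\prod_{y\in V}u_y^{\,c(w,y)} .
\]
Put $X_t=X(V_t,c_t)$. Then $X_T$ is the scheme of the $u$-equations \eqref{eq:u}, and $X_0=\{u_{P_i}+u_{P_i[1]}=1\}\cong\mathbb A^n$. In statements about a single step we write $(V,c)$ and $(V',c')$ for $(V_t,c_t)$ and $(V_{t+1},c_{t+1})$, we put $X=X_t$ and $X'=X_{t+1}$, and we use coordinates $u'$ on $X'$. On $X$ let
\[
\omega=1-(1-u_v)(1-u_{v'})=u_v+u_{v'}-u_vu_{v'} .
\]

\subsection{Solving the new equations}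

\begin{lemma}\label{lem:step}
The formulas $u_v=u'_vu'_z$, $u_{v'}=u'_{v'}u'_z$ and $u_w=u'_w$ for $w\ne v,v'$ define a morphism $\psi\colon X'\to X$. The map $u'\mapsto(\psi(u'),u'_v,u'_{v'})$ is an isomorphism
\begin{equation}\label{eq:Xprime}
X'\cong\{(u,s,s')\in X\times\mathbb A^2:\ s+(1-u_v)s'=1,\ \ (1-u_{v'})s+s'=1\},
\end{equation}
under which $u'_z=\omega(u)$.
\end{lemma}

\begin{proof}
We work with points with coordinates in an arbitrary commutative ring. For any elements $p,p',s,s'$, multiplication by the adjugate matrix shows that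
\begin{equation}\label{eq:adj}
s+ps'=1,\ \ p's+s'=1\quad\Longrightarrow\quad(1-pp')s=1-p,\ \ (1-pp')s'=1-p' .
\end{equation}
Let $u'$ be any tuple indexed by $V'$, and evaluate $p_w$ at $\psi(u')$. The definition of $\psi$ reads $\psi(u')_w=\prod_{y\in V'}(u'_y)^{[Fy:w]}$, where $[Fy:w]$ is the coefficient of $w$ in $Fy$. Hence $p_w=\prod_{y\in V'}(u'_y)^{c(w,Fy)}$. By \eqref{eq:ext-form}, the equations of $X'$ are therefore
\begin{equation}\label{eq:new}
u'_w+p_w=1\ \ (w\ne v,v',z),\qquad u'_v+p_vu'_{v'}=1,\qquad u'_{v'}+p_{v'}u'_v=1,\qquad u'_z+p_vp_{v'}=1 .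
\end{equation}
If $u'\in X'$, then \eqref{eq:adj} gives $u'_zu'_v=1-p_v$ and $u'_zu'_{v'}=1-p_{v'}$. So $u=\psi(u')$ lies in $X$. On $X$ we have $p_v=1-u_v$ and $p_{v'}=1-u_{v'}$, so $(u,u'_v,u'_{v'})$ lies in the right side of \eqref{eq:Xprime} and $u'_z=\omega(u)$.

Conversely, let $(u,s,s')$ lie in the right side. Put $u'_z=\omega(u)$, $u'_v=s$, $u'_{v'}=s'$ and $u'_w=u_w$ otherwise. By \eqref{eq:adj}, $u'_zs=u_v$ and $u'_zs'=u_{v'}$, so $\psi(u')=u$, and then \eqref{eq:new} holds. The two constructions are mutually inverse.
\end{proof}

The linear system in \eqref{eq:Xprime} has determinant $\omega$. Over a field, this describes the fibers of $\psi$: if $\omega(u)\ne0$, the fiber is the single point $s=u_v/\omega$, $s'=u_{v'}/\omega$; if $u_v=u_{v'}=0$, it is the line $s+s'=1$; in the remaining case it is empty, since $\omega s=u_v$ and $\omega s'=u_{v'}$.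

\begin{remark}
The difference of the two equations in \eqref{eq:Xprime} is $u_vs'=u_{v'}s$. So $X'$ is the open subset of $\{(u,[s:s'])\in X\times\mathbb P^1:u_vs'=u_{v'}s\}$ where $s+(1-u_v)s'\ne0$. This is the shape of a blow-up along $u_v=u_{v'}=0$, and it explains the polar coordinates of Section~\ref{ss:A2}.
\end{remark}

Let $X_t^{\ge0}$ and $X_t^{>0}$ be the sets of real points of $X_t$ with non-negative, respectively positive, coordinates. On $X_t^{\ge0}$ all coordinates lie in $[0,1]$, because $u_w=1-p_w\le1$. Hence $\omega=u_v+u_{v'}(1-u_v)\ge0$ on $X_t^{\ge0}$, with equality if and only if $u_v=u_{v'}=0$. Lemma~\ref{lem:step} therefore gives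
\begin{equation}\label{eq:nonneg}
X_{t+1}^{\ge0}=\{(u,s,s'):\ u\in X_t^{\ge0},\ \ s,s'\ge0,\ \ s+(1-u_v)s'=1,\ \ (1-u_{v'})s+s'=1\}.
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
By Proposition~\ref{prop:chain}(ii) and induction, the composite $\mathbb Z^{\mathcal I}\to\mathbb Z^{V_0}$ of the maps $F$ sends $M$ to $\operatorname{cl}(M)$. So the composite $X_T\to X_0$ of the maps $\psi$ is given by $u_{P_i}\mapsto\prod_Mu_M^{a_i(M)}=U_i$ and $u_{P_i[1]}\mapsto\prod_Mu_M^{a_i'(M)}=U_i'$. The equations of $X_0$ give $U_i+U_i'=1$.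

The coordinates $u_{P_i}$ identify $X_0^{>0}$ with $(0,1)^n$. By \eqref{eq:nonneg}, $\psi$ maps $X_{t+1}^{>0}$ bijectively onto $X_t^{>0}$, with inverse $u'_z=\omega>0$, $u'_v=u_v/\omega$, $u'_{v'}=u_{v'}/\omega$, $u'_w=u_w$. Composing these inverses, we see that $\mathcal V_{>0}$ is the image of an analytic map $(0,1)^n\to\mathbb R^{\mathcal I}$ that has the polynomial map $(U_1,\dots,U_n)$ as a left inverse. A map with a smooth left inverse is an immersion and a homeomorphism onto its image. So $\mathcal V_{>0}$ is an embedded analytic submanifold, and $(U_1,\dots,U_n)$ is an analytic isomorphism onto $(0,1)^n$.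
\end{proof}

\subsection{Which coordinates can vanish together}

Let $\Delta(V,c)$ be the simplicial complex of subsets $S\subseteq V$ such that $c(x,y)=0$ for all $x,y\in S$, including $x=y$. Put $\Delta_t=\Delta(V_t,c_t)$; then $\Delta_T=\Delta(A)$.

\begin{lemma}\label{lem:faces}
The faces of $\Delta_{t+1}$ are
\begin{enumerate}
\item[(i)] the sets $S\in\Delta_t$ with $\{v,v'\}\not\subseteq S$, and
\item[(ii)] the sets $\{z\}\cup(S\setminus\{v,v'\})\cup R$ with $\{v,v'\}\subseteq S\in\Delta_t$ and $R\in\{\emptyset,\{v\},\{v'\}\}$.
\end{enumerate}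
\end{lemma}

\begin{proof}
By \eqref{eq:ext-form}, $c'(v,v')>0$, and $c'=c$ on all other pairs from $V$. This describes the faces not containing $z$. Further,
\[
c'(z,z)=c(v,v)+2c(v,v')+c(v',v'),\qquad c'(z,w)=c(v,w)+c(v',w)\quad(w\in V),
\]
and all terms are non-negative. So a set $S'\ni z$ is a face of $\Delta_{t+1}$ if and only if $\{v,v'\}\not\subseteq S'$ and $S=(S'\setminus\{z\})\cup\{v,v'\}$ is a face of $\Delta_t$. Such an $S'$ has the form (ii) with $R=S'\cap\{v,v'\}$.
\end{proof}

For a point $u$ of $X_t$ let $Z(u)=\{w\in V_t:u_w=0\}$.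

\begin{lemma}\label{lem:zeros}
For every $u\in X_t(\mathbb C)$ the set $Z(u)$ is a face of $\Delta_t$, and every face of $\Delta_t$ equals $Z(u)$ for some $u\in X_t^{\ge0}$.
\end{lemma}

\begin{proof}
If $u_x=0$, then $p_x=1$, so $u_y\ne0$ whenever $c_t(x,y)>0$. This proves the first claim. We prove the second by induction. A face of $\Delta_0$ contains at most one of $P_i,P_i[1]$ for each $i$, and we take $u_{P_i}=0$, $1$ or $\frac12$ according as it contains $P_i$, $P_i[1]$ or neither. For the step use Lemma~\ref{lem:faces}, and choose $u\in X_t^{\ge0}$ with $Z(u)=S$. In case (i) we have $\omega(u)>0$, and the unique point $u'$ over $u$ lies in $X_{t+1}^{\ge0}$ and has $Z(u')=S$. In case (ii) take the point over $u$ with $(s,s')=(\frac12,\frac12)$, $(0,1)$ or $(1,0)$ for $R=\emptyset$, $\{v\}$ or $\{v'\}$.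
\end{proof}

For $t=T$, Lemma~\ref{lem:zeros} says that $\mathcal V_{\ge0}$ is the disjoint union of the sets $\mathcal V_{\ge0}^\sigma$ and that each of them is nonempty. It also proves the last sentence of Theorem~\ref{thm:strong}(c).

\begin{remark}
The functions $u_v,u_{v'}$ have a common zero on $X_t^{\ge0}$ if and only if $\{v,v'\}\in\Delta_t$, that is, if and only if $c_{t+1}(z,z)=0$. Later steps do not change this diagonal value, so $c_{t+1}(z,z)=c(z,z)$. Thus the steps with a common zero, which will be the truncating ones, are exactly those whose new module $z$ is $\tau$-rigid.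
\end{remark}

\section{Truncating a face of codimension two}\label{sec:truncation}

\subsection{Simple polytopes}

We identify linear forms on $\mathbb R^n$ with vectors by the standard inner product. A \emph{simple polytope} will mean a nonempty compact set $\mathsf Q=\{q\in\mathbb R^n:\ell_w(q)\ge0,\ w\in W\}$, given with a finite family of affine \emph{facet functions} $\ell_w$, such that every $\ell_w$ vanishes somewhere on $\mathsf Q$ and, for every $q\in\mathsf Q$, the linear forms $d\ell_w$ with $w\in W(q):=\{w:\ell_w(q)=0\}$ are linearly independent. For $S\subseteq W$ let $\mathsf Q_S=\{q\in\mathsf Q:W(q)\supseteq S\}$, and write $\mathsf Q_w=\mathsf Q_{\{w\}}$. The nonempty faces of $\mathsf Q$ are the nonempty sets $\mathsf Q_S$, as for any polytope given by inequalities.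

\begin{lemma}\label{lem:simple}
Let $\mathsf Q_S\ne\emptyset$. Then $\dim\mathsf Q_S=n-|S|$, the relative interior of $\mathsf Q_S$ is $\{q:W(q)=S\}$, and the inner normal cone of $\mathsf Q_S$ is spanned by the $d\ell_w$, $w\in S$. Moreover $\mathsf Q_S\subseteq\mathsf Q_{S'}$ if and only if $S\supseteq S'$.
\end{lemma}

\begin{proof}
Let $q_0\in\mathsf Q_S$. By independence there is a vector $\eta$ with $d\ell_w(\eta)=0$ for $w\in S$ and $d\ell_w(\eta)=1$ for $w\in W(q_0)\setminus S$. For small $\lambda>0$ the point $q=q_0+\lambda\eta$ lies in $\mathsf Q$ and has $W(q)=S$. This gives the last claim. Near any $q$ with $W(q)=S$, the face $\mathsf Q_S$ coincides with the affine space $\{\ell_w=0,\ w\in S\}$ of dimension $n-|S|$, so $q$ is a relative interior point. If $W(q_0)\ni w\notin S$, then $\ell_w$ is non-negative and non-constant on $\mathsf Q_S$ and vanishes at $q_0$, so $q_0$ is not a relative interior point. Finally, a linear form $g$ is minimized on all of $\mathsf Q_S$ if and only if it is minimized at a point $q$ with $W(q)=S$, because the minimizers form a face. By convexity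 this holds if and only if $g(\eta)\ge0$ whenever $d\ell_w(\eta)\ge0$ for all $w\in S$. Completing the $d\ell_w$ to a basis and testing on the dual basis shows that this means $g\in\sum_{w\in S}\mathbb R_{\ge0}\,d\ell_w$.
\end{proof}

In particular $\dim\mathsf Q=n$, the facets are the $\mathsf Q_w$, and each vertex lies on exactly $n$ facets.

\subsection{The truncation lemma}

Let $v\ne v'$ in $W$ with $G=\mathsf Q_v\cap\mathsf Q_{v'}\ne\emptyset$, and let $\rho=\ell_v+\ell_{v'}$. On $\mathsf Q$ the function $\rho$ is non-negative and vanishes exactly on $G$. Polar coordinates around $G$ lead to the compact set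
\[
\widetilde{\mathsf Q}=\{(x,r)\in\mathsf Q\times[0,1]:\ \ell_v(x)=r\rho(x)\},
\]
which has one point over each $x\notin G$ and a segment over each $x\in G$. We want to identify it with the truncated polytope $\{\rho\ge\varepsilon\}$. In the square we slid along rays from the corner. In higher dimension $G$ is bounded by other facets, which the sliding has to preserve, and at different points of $G$ this requires different directions. We patch the directions together into vector fields. For $\varepsilon>0$ let
\[
\kappa(\rho)=\begin{cases}2(\rho-\varepsilon)&\text{if }\varepsilon\le\rho\le2\varepsilon,\\ \rho&\text{if }\rho\ge2\varepsilon,\end{cases}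
\]
a homeomorphism $[\varepsilon,\infty)\to[0,\infty)$.

\begin{lemma}\label{lem:trunc}
For all sufficiently small $\varepsilon>0$ the following hold.
\begin{enumerate}
\item[(a)] $\mathsf Q'=\{q\in\mathsf Q:\rho(q)\ge\varepsilon\}$ is a simple polytope with facet functions $\ell_w$, $w\in W$, and $\ell_z=\rho-\varepsilon$.
\item[(b)] Let $r=\ell_v/\rho$ on $\mathsf Q'$. There is a continuous map $\Pi\colon\mathsf Q'\to\mathsf Q$ such that $q\mapsto(\Pi(q),r(q))$ is a homeomorphism $\mathsf Q'\to\widetilde{\mathsf Q}$, $\rho(\Pi(q))=\kappa(\rho(q))$, and for each $w\ne v,v'$ we have $\ell_w\circ\Pi=\gamma_w\ell_w$ with $\gamma_w\colon\mathsf Q'\to(0,\infty)$ continuous.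
\end{enumerate}
\end{lemma}

\begin{proof}
Take $\varepsilon$ with $2\varepsilon<\rho(p)$ for all vertices $p\notin G$ of $\mathsf Q$.

(a) Let $q\in\mathsf Q$ with $\rho(q)=\varepsilon$, and suppose $d\rho$ lies in the span of the $d\ell_w$, $w\in W(q)$. These $\ell_w$ vanish on the face $\mathsf Q_{W(q)}$, so $\rho$ is constant on it, equal to $\varepsilon$. The face contains a vertex $p$ of $\mathsf Q$, and $\rho(p)=0$ or $\rho(p)>2\varepsilon$, a contradiction. So the independence condition holds on $\mathsf Q'$. Each facet $\mathsf Q_w$ has dimension $n-1>n-2=\dim G$, so it has a vertex outside $G$, and this vertex lies in $\mathsf Q'$. Since $\rho$ takes the value $0$ and values above $\varepsilon$ on the connected set $\mathsf Q$, it takes the value $\varepsilon$.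

(b) \emph{Vector fields.} For $x\in G$ we have $v,v'\in W(x)$. By independence there are vectors $\eta_x,\eta_x'\in\mathbb R^n$ with
\[
d\ell_v(\eta_x)=1,\quad d\ell_w(\eta_x)=0\ \ (w\in W(x)\setminus\{v\}),\qquad d\ell_{v'}(\eta'_x)=1,\quad d\ell_w(\eta'_x)=0\ \ (w\in W(x)\setminus\{v'\}).
\]
Choose an open ball $O_x\ni x$ on whose closure $\ell_w>0$ for all $w\in W\setminus W(x)$. Cover the compact set $G$ by finitely many balls $O_j=O_{x_j}$. Take smooth functions $\beta_j\ge0$ with compact support in $O_j$ and $\sum_j\beta_j=1$ on an open set $O\supseteq G$. Put $\eta=\sum_j\beta_j\eta_{x_j}$ and $\eta'=\sum_j\beta_j\eta'_{x_j}$, smooth vector fields with compact support on $\mathbb R^n$. On $O$ we have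
\[
d\ell_v(\eta)=1,\quad d\ell_{v'}(\eta)=0,\quad d\ell_v(\eta')=0,\quad d\ell_{v'}(\eta')=1 .
\]
Choose $\delta>0$ with $\delta\le\inf_{O_j}\ell_w$ for all $j$ and all $w\in W\setminus W(x_j)$. Then both fields are parallel to the other facets near those facets:
\begin{equation}\label{eq:parallel}
w\ne v,v'\ \text{ and }\ \ell_w(y)<\delta\quad\Longrightarrow\quad d\ell_w(\eta(y))=d\ell_w(\eta'(y))=0 .
\end{equation}
Indeed, if $\beta_j(y)\ne0$ then $y\in O_j$, so $w\in W(x_j)$ by the choice of $\delta$, and $d\ell_w$ kills $\eta_{x_j}$ and $\eta'_{x_j}$. The compact sets $\{q\in\mathsf Q:\rho(q)\le2\varepsilon\}$ decrease to $G$ as $\varepsilon\to0$; shrink $\varepsilon$ so that $K=\{q\in\mathsf Q:\rho(q)\le2\varepsilon\}\subseteq O$.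

\emph{Flows.} For $r\in[0,1]$ let $\zeta_r=r\eta+(1-r)\eta'$, which plays the role of the radial direction with slope $r$. It has compact support, so its flow $\Phi_r^s$ is defined for all times $s\in\mathbb R$, and $\Phi_r^s(y)$ is continuous in $(y,s,r)$. Let $x(s)$ be an integral curve of $\zeta_r$. We need two properties.

(F1) \emph{For $w\ne v,v'$, the function $\ell_w(x(s))$ is either constant or at least $\delta$ for all $s$.} Suppose it takes a value $a<\delta$. The set of $s$ with $\ell_w(x(s))=a$ is closed. It is also open, since near such an $s$ we have $\ell_w<\delta$, and the derivative vanishes by \eqref{eq:parallel}. So it is all of $\mathbb R$.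

(F2) \emph{If $x(0)=x\in K$ and $\ell_v(x)=r\rho(x)$, then for all $s\in[-\rho(x),2\varepsilon-\rho(x)]$ we have $x(s)\in K$, $\rho(x(s))=\rho(x)+s$ and $\ell_v(x(s))=r\rho(x(s))$.} On an interval containing $0$ on which the curve stays in $O$, the derivatives of $\rho$, $\ell_v$, $\ell_{v'}$ along the curve are $1$, $r$, $1-r$, and hence $\rho=\rho(x)+s$, $\ell_v=r\rho$, $\ell_{v'}=(1-r)\rho$. So it suffices to show $x(s)\in K$. Let $[s_0,s_1]\ni0$ be the largest subinterval of $[-\rho(x),2\varepsilon-\rho(x)]$ containing $0$ that is mapped into $K$; it is closed because $K$ is. If $s_1<2\varepsilon-\rho(x)$, then for $s$ slightly larger than $s_1$ the curve is still in $O$ and $\rho(x)+s\in[0,2\varepsilon]$. For such $s$ we get $\rho\le2\varepsilon$, $\ell_v\ge0$, $\ell_{v'}\ge0$, and $\ell_w\ge0$ for the other $w$ by (F1). So $x(s)\in K$, a contradiction. If $s_0>-\rho(x)$, the same computation for $s$ slightly smaller than $s_0$ gives the same contradiction.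

\emph{The map $\Pi$.} The function $r$ is continuous on $\mathsf Q'$ with values in $[0,1]$, since $\rho\ge\varepsilon$ there. Put
\[
\Pi(q)=\begin{cases}q&\text{if }\rho(q)\ge2\varepsilon,\\ \Phi_{r(q)}^{\,\rho(q)-2\varepsilon}(q)&\text{if }\varepsilon\le\rho(q)\le2\varepsilon.\end{cases}
\]
The two definitions agree where $\rho=2\varepsilon$, so $\Pi$ is continuous. In the second case the time $\rho(q)-2\varepsilon=\kappa(\rho(q))-\rho(q)$ lies in $[-\varepsilon,0]$, inside the interval of (F2). So $\Pi(q)\in\mathsf Q$, $\rho(\Pi(q))=\kappa(\rho(q))$ and $\ell_v(\Pi(q))=r(q)\rho(\Pi(q))$, and $(\Pi,r)$ maps $\mathsf Q'$ to $\widetilde{\mathsf Q}$.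

Define a map in the other direction. Send $(x,r)\in\widetilde{\mathsf Q}$ to $x$ if $\rho(x)\ge2\varepsilon$, and to $q=\Phi_r^{\,\varepsilon-\rho(x)/2}(x)$ if $\rho(x)\le2\varepsilon$. In the second case (F2) gives $q\in K$, $\rho(q)=\varepsilon+\rho(x)/2\ge\varepsilon$ and $\ell_v(q)=r\rho(q)$, so $q\in\mathsf Q'$ and $r(q)=r$. Since $\rho(q)-2\varepsilon=-(\varepsilon-\rho(x)/2)$ exactly when $\rho(x)=\kappa(\rho(q))$, the two maps move along the same integral curve by opposite times, and they are mutually inverse. A continuous bijection from a compact space to a Hausdorff space is a homeomorphism.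

\emph{The factors $\gamma_w$.} Let $w\ne v,v'$. By (F1), $\ell_w(\Pi(q))=\ell_w(q)$ if $\ell_w(q)<\delta$, and $\ell_w(\Pi(q))\ge\delta$ if $\ell_w(q)\ge\delta$; both are trivial where $\Pi(q)=q$. Put $\gamma_w=1$ on the open set $\{\ell_w<\delta\}$ and $\gamma_w=(\ell_w\circ\Pi)/\ell_w$ on the open set $\{\ell_w>0\}$. The definitions agree on the overlap, so $\gamma_w$ is continuous and positive.
\end{proof}

\section{The non-negative part is a polytope}\label{sec:polytope}

We now construct polytopes $\mathsf Q_t$ homeomorphic to $X_t^{\ge0}$ by induction on $t$. Over the locus $u_v=u_{v'}=0$, the new points of $X_{t+1}^{\ge0}$ are the limits of the ratio $u_v:u_{v'}$, while the new facet of the truncated polytope records the ratio $\ell_v:\ell_{v'}$. A homeomorphism that only matches zero sets does not relate these ratios: if $u_v=\ell_v^2$ and $u_{v'}=\ell_{v'}$, then $u_v/u_{v'}\to0$ as $\rho\to0$ for every fixed $r<1$. The induction therefore carries the statement that $u_w/\ell_w$ is continuous and positive.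

\begin{proposition}\label{prop:polytope}
For each $t$ there are a subset $W_t\subseteq V_t$, a simple polytope $\mathsf Q_t=\{\ell_w\ge0,\ w\in W_t\}\subset\mathbb R^n$ with $d\ell_w=g_w$, and a homeomorphism $h_t=(u_w)_{w\in V_t}\colon\mathsf Q_t\to X_t^{\ge0}$ such that $u_w=\varphi_w\ell_w$ with $\varphi_w\colon\mathsf Q_t\to(0,\infty)$ continuous for $w\in W_t$, and $u_w>0$ on $\mathsf Q_t$ for $w\notin W_t$. In particular $Z(h_t(q))=W(q)$. Moreover $\mathsf Q_0=[0,1]^n$, and $\mathsf Q_{t+1}$ is either $\mathsf Q_t$ or the truncation of $\mathsf Q_t$ at the face $\ell_v=\ell_{v'}=0$ as in Lemma~\ref{lem:trunc}.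
\end{proposition}

\begin{proof}
For $t=0$ take $W_0=V_0$, $u_{P_i}=\ell_{P_i}=x_i$ and $u_{P_i[1]}=\ell_{P_i[1]}=1-x_i$ on $[0,1]^n$. For the step write $\mathsf Q=\mathsf Q_t$, $W=W_t$, and regard $\omega=u_v+u_{v'}-u_vu_{v'}$ as a function on $\mathsf Q$.

\emph{Case 1: $u_v$ and $u_{v'}$ have no common zero on $\mathsf Q$.} Then $\omega>0$ on $\mathsf Q$. Put $\mathsf Q_{t+1}=\mathsf Q$, $W_{t+1}=W$, and $u'_z=\omega$, $u'_v=u_v/\omega$, $u'_{v'}=u_{v'}/\omega$, $u'_w=u_w$ for the other $w$. By \eqref{eq:nonneg} these functions define a continuous bijection $h_{t+1}\colon\mathsf Q\to X_{t+1}^{\ge0}$, with continuous inverse $h_t^{-1}\circ\psi$. Here $z\notin W_{t+1}$ and $u'_z>0$. For $w\in\{v,v'\}$ we have $u'_w=(\varphi_w/\omega)\ell_w$ if $w\in W$, and $u'_w>0$ if $w\notin W$. The other functions are unchanged.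

\emph{Case 2: $u_v$ and $u_{v'}$ have a common zero.} Then $v,v'\in W$ and $G=\mathsf Q_v\cap\mathsf Q_{v'}\ne\emptyset$. Let $\mathsf Q_{t+1}=\mathsf Q'$ as in Lemma~\ref{lem:trunc} and $W_{t+1}=W\sqcup\{z\}$; note that $d\ell_z=g_v+g_{v'}=g_z$. We first identify $\widetilde{\mathsf Q}$ with $X_{t+1}^{\ge0}$. At $(x,r)\in\widetilde{\mathsf Q}$, with all functions evaluated at $x$, we have $u_v=\varphi_vr\rho$ and $u_{v'}=\varphi_{v'}(1-r)\rho$. Hence $\omega=\rho\,\Theta$, where
\[
\Theta(x,r)=\varphi_vr+\varphi_{v'}(1-r)-\varphi_v\varphi_{v'}r(1-r)\rho .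
\]
The continuous function $\Theta$ is positive: if $\rho>0$, then $x\notin G$ and $\omega>0$; if $\rho=0$, then $\Theta=\varphi_vr+\varphi_{v'}(1-r)>0$. Put $s=\varphi_vr/\Theta$ and $s'=\varphi_{v'}(1-r)/\Theta$. Then
\begin{align*}
\Theta\,\bigl(s+(1-u_v)s'\bigr)&=\varphi_vr+\varphi_{v'}(1-r)-\varphi_vr\rho\cdot\varphi_{v'}(1-r)=\Theta,\\
\Theta\,\bigl((1-u_{v'})s+s'\bigr)&=\varphi_vr+\varphi_{v'}(1-r)-\varphi_{v'}(1-r)\rho\cdot\varphi_vr=\Theta .
\end{align*}
By \eqref{eq:nonneg}, $H(x,r)=(h_t(x),s,s')$ defines a continuous map $H\colon\widetilde{\mathsf Q}\to X_{t+1}^{\ge0}$. Both spaces map onto $\mathsf Q$, through $x$ and through $h_t^{-1}\circ\psi$, and $H$ respects these maps. Over $x\notin G$ both fibers are single points. Over $x\in G$ the fibers are $r\in[0,1]$ and $\{s+s'=1,\ s,s'\ge0\}$, and $r\mapsto s=\varphi_vr/(\varphi_vr+\varphi_{v'}(1-r))$ runs from $0$ to $1$ with derivative $\varphi_v\varphi_{v'}/\Theta^2>0$. So $H$ is bijective, and it is a homeomorphism by compactness.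

Let $h_{t+1}=H\circ(\Pi,r)\colon\mathsf Q'\to X_{t+1}^{\ge0}$, a homeomorphism by Lemma~\ref{lem:trunc}(b). Write $\Theta$ also for $\Theta\circ(\Pi,r)$. On $\mathsf Q'$ we have $r=\ell_v/\rho$, $1-r=\ell_{v'}/\rho$ and $\rho\circ\Pi=\kappa(\rho)$, so the coordinates of $h_{t+1}$ are
\[
u'_z=\frac{\kappa(\rho)}{\rho-\varepsilon}\,\Theta\cdot\ell_z,\qquad u'_v=\frac{\varphi_v\circ\Pi}{\Theta\rho}\,\ell_v,\qquad u'_{v'}=\frac{\varphi_{v'}\circ\Pi}{\Theta\rho}\,\ell_{v'},\qquad u'_w=u_w\circ\Pi\ \ (w\ne v,v',z).
\]
The factor $\kappa(\rho)/(\rho-\varepsilon)$ is read as $2$ for $\rho\le2\varepsilon$ and equals $\rho/(\rho-\varepsilon)$ for $\rho\ge2\varepsilon$, so it is continuous and positive. For $w\in W\setminus\{v,v'\}$ we have $u'_w=(\varphi_w\circ\Pi)\,\gamma_w\,\ell_w$, and for $w\in V_t\setminus W$ we have $u'_w>0$.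
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Theorem~\ref{thm:strong}(a)]
By Proposition~\ref{prop:polytope} and Lemma~\ref{lem:zeros}, the sets $W(q)$ with $q\in\mathsf Q_t$ are exactly the faces of $\Delta_t$. By Lemma~\ref{lem:simple}, $S\mapsto(\mathsf Q_t)_S$ is then an inclusion-reversing bijection from $\Delta_t$ onto the nonempty faces of $\mathsf Q_t$, and the inner normal cone of $(\mathsf Q_t)_S$ is spanned by the linearly independent vectors $d\ell_w=g_w$, $w\in S$.

Take $t=T$, $\mathsf Q=\mathsf Q_T$ and $h=h_T\colon\mathsf Q\to X_T^{\ge0}=\mathcal V_{\ge0}$. Since $\Delta_T=\Delta(A)$, the inner normal cones of $\mathsf Q$ are exactly the cones of the $\tau$-tilting fan. Passing from a face of $\mathsf Q$ to its normal cone is an inclusion-reversing bijection, so $\mathsf Q$ is dual to the fan; the face corresponding to the cone $\sigma$ with generator set $S$ is $\mathsf Q_S$, and $\dim\sigma=|S|$. The relative interior of $\mathsf Q_S$ is $\{q:W(q)=S\}$, and $h$ maps it onto $\{u\in\mathcal V_{\ge0}:Z(u)=S\}=\mathcal V_{\ge0}^\sigma$. The relative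 interior of a polytope of dimension $d$ is homeomorphic to an open ball of dimension $d$, and here $d=n-|S|=n-\dim\sigma$. This proves Theorem~\ref{thm:main}.

By construction $\mathsf Q$ arises from $[0,1]^n$ by truncating faces of codimension two, and the normal fan of the cube is the fan of coordinate orthants. The normal fan of $\mathsf Q_t$ consists of the cones $\langle g_w:w\in S\rangle$, $S\in\Delta_t$. If $\{v,v'\}\notin\Delta_t$, then $\Delta_{t+1}=\Delta_t$ by Lemma~\ref{lem:faces}, and the fan is unchanged. Otherwise Lemma~\ref{lem:faces} and $g_z=g_v+g_{v'}$ say that the fan undergoes the star subdivision of $\langle g_v,g_{v'}\rangle$ at $g_v+g_{v'}$.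
\end{proof}

\section{The complex variety}\label{sec:complex}

The last sentence of Theorem~\ref{thm:strong}(c) was proved in Lemma~\ref{lem:zeros}. The rest is the case $t=T$ of the following proposition. As in Section~\ref{sec:polytope}, smoothness alone does not pass through the induction: the step needs $du_v$ and $du_{v'}$ to be independent where $u_v=u_{v'}=0$. We use the Jacobian criterion in this form: if $Y$ is smooth of dimension $d$ at a closed point $y$, and $f_1,\dots,f_r$ vanish at $y$ with linearly independent differentials in $T_y^*Y$, then the subscheme $f_1=\dots=f_r=0$ is smooth of dimension $d-r$ at $y$, and its cotangent space is $T_y^*Y/\langle df_1,\dots,df_r\rangle$.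

\begin{proposition}\label{prop:complex}
For each $t$, the scheme $X_t$ over $\mathbb C$ is smooth, irreducible and rational of dimension $n$, and at each closed point $x$ the differentials $du_w$, $w\in Z(x)$, are linearly independent in $T_x^*X_t$.
\end{proposition}

\begin{proof}
For $t=0$ we have $X_0\cong\mathbb A^n$ with coordinates $x_i=u_{P_i}$, and $u_{P_i[1]}=1-x_i$; at most one of these two functions vanishes at a point, with differential $\pm dx_i$. For the step let $x'=(x,s,s')$ be a closed point of $X'$ in the description \eqref{eq:Xprime}.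

\emph{The case $\omega(x)\ne0$.} Over the open set $X_\omega=\{\omega\ne0\}\subseteq X$ the determinant of the linear system is a unit, so $\psi$ restricts to an isomorphism $\psi^{-1}(X_\omega)\to X_\omega$, with $u'_v=u_v/\omega$ and $u'_{v'}=u_{v'}/\omega$. So $X'$ is smooth of dimension $n$ at $x'$, and $Z(x')=Z(x)$. If $w\in\{v,v'\}$ and $u_w(x)=0$, then $du'_w=du_w/\omega$ at $x$. Independence at $x'$ follows from independence at $x$.

\emph{The case $\omega(x)=0$.} Then $u_v=u_{v'}=0$ at $x$ and $s+s'=1$. The functions $s+(1-u_v)s'-1$ and $(1-u_{v'})s+s'-1$ on the smooth variety $X\times\mathbb A^2$ define $X'$, and their differentials at $x'$ are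
\[
ds+ds'-s'\,du_v,\qquad ds+ds'-s\,du_{v'} .
\]
Their difference is $-\lambda$, where $\lambda=s'du_v-s\,du_{v'}\in T_x^*X$. We have $\lambda\ne0$, because $du_v,du_{v'}$ are independent and $(s,s')\ne(0,0)$. The first differential does not lie in $T_x^*X$, so the two are independent, and $X'$ is smooth of dimension $n$ at $x'$. Eliminating $ds'=-ds+s'du_v$, we obtain
\[
T^*_{x'}X'=(T_x^*X\oplus\mathbb C\,ds)/\mathbb C\lambda ,
\]
and $du'_z=d\omega=du_v+du_{v'}$ at $x'$. The elements $du_v+du_{v'}$ and $\lambda$ span the same plane as $du_v$ and $du_{v'}$, since the determinant of the coefficients is $-s-s'=-1$. The elements $ds$ and $du_w$, $w\in Z(x)$, are independent in $T_x^*X\oplus\mathbb C\,ds$. Hence so are $\lambda$, $du_v+du_{v'}$, $ds$ and the $du_w$ with $w\in Z(x)\setminus\{v,v'\}$, and therefore $du'_z$, $ds$ and these $du_w$ are independent in $T^*_{x'}X'$. Now $Z(x')=\{z\}\cup(Z(x)\setminus\{v,v'\})\cup R$, where $R=\{v\}$ if $s=0$, $R=\{v'\}$ if $s'=0$, and $R=\emptyset$ otherwise. If $s=0$, then $du'_v=ds$. If $s'=0$, then $du'_{v'}=ds'=-ds$. In all three cases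 the differentials of the vanishing coordinates are independent.

\emph{Irreducibility and rationality.} We have shown that every irreducible component of $X'$ has dimension $n$. The open set $\psi^{-1}(X_\omega)\cong X_\omega$ is nonempty, because $\omega>0$ on $X_t^{>0}$, which is nonempty by Lemma~\ref{lem:zeros} for the empty face. It is isomorphic to an open subset of $X$, so it is irreducible and rational. Its complement is the product of $\{u_v=u_{v'}=0\}\subseteq X$ with the line $s+s'=1$. The first factor is empty or, by the Jacobian criterion, of dimension $n-2$. So the complement has dimension at most $n-1$ and contains no component of $X'$. Every component thus meets the irreducible open set $\psi^{-1}(X_\omega)$, so there is only one component, and it is birational to $X$.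
\end{proof}

By the Jacobian criterion, each $\{u_M=0\}$ is empty or smooth of dimension $n-1$. At every point the vanishing $u_M$ form part of a system of local coordinates, so $\bigcup_M\{u_M=0\}$ is a normal crossings divisor. This completes the proof of Theorem~\ref{thm:strong}.

\begin{thebibliography}{1}
\bibitem{talk}
\emph{An algebraic variety related to $\tau$-tilting theory},
\texttt{https://www.fd-seminar.xyz//pdf/talks/2021-09-02.pdf}.
\end{thebibliography}
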